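
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Isohedra with convex hexagonal faces}


\begin{abstract}
A polyhedron, possibly self-intersecting, is an isohedron if its symmetry group is transitive on its faces. It was conjectured that the small triambic icosahedron is, up to similarity, the only isohedron with convex hexagonal faces. We disprove this by constructing three two-parameter families of pairwise non-similar isohedra with convex hexagonal faces: one with $120$ faces and two combinatorially different ones with $60$ faces. We also show that every polyhedron with convex hexagonal faces has negative Euler characteristic, and that an isohedron with convex hexagonal faces has a symmetry group of tetrahedral, octahedral or icosahedral type. Hence it has at most $120$ faces, and this bound is attained.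
\end{abstract}

\section{Introduction}

\subsection*{The question}
Following \cite{G}, a \emph{polyhedron} is a finite family of simple planar polygons (its \emph{faces}) in Euclidean $3$-space such that each edge belongs to precisely two faces and the faces around each vertex form a single circuit of at least three faces, consecutive faces of the circuit sharing an edge at that vertex. Vertices are points and edges are segments. No two faces are coplanar, and the family is strongly connected: any two faces are joined by a chain of faces in which consecutive faces share an edge. Self-intersections are allowed. A polyhedron is an \emph{isohedron} if all its faces lie in one orbit under its group of symmetries. A \emph{convex hexagon} is always strictly convex: six corners, all angles less than $\pi$.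

No convex polyhedron has only hexagonal faces. With $V$ vertices, $E$ edges and $F$ faces, hexagonal faces give $E=3F$, and $3V\le 2E$ because at least three edges meet at every vertex. Hence $V-E+F=V-2F\le 0$, not $2$. Once self-intersections are allowed there is a beautiful example, the \emph{small triambic icosahedron}, or first stellation of the icosahedron. One erects on each face of a regular icosahedron a three-sided pyramid of such height that triangles of neighboring pyramids become coplanar and determine hexagons. The result is an isohedron with $20$ convex hexagonal faces, $60$ edges and $32$ vertices. The following was conjectured in \cite{G}.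

\medskip
\noindent\textbf{Conjecture.} \emph{There are no isohedra with convex hexagonal faces other than the small triambic icosahedron (up to similarity).}
\medskip

Uniqueness is a natural guess. In the construction just described, the height of the pyramids is the solution of one equation in one unknown (Section~\ref{sec:hand}), so nothing can be varied as long as a face keeps its threefold symmetry. But if one lets the face become asymmetric, its plane may be tilted, which gives two new parameters. The point of this paper is that the polyhedron can be closed up again after the tilt, in more than one way.

\subsection*{The results}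

\begin{theorem}\label{thm:main}
The conjecture is false. There are two-parameter families of isohedra with convex hexagonal faces, the members of each family being pairwise non-similar:
\begin{itemize}
\item[(a)] a family with $120$ faces, $360$ edges and $96$ vertices;
\item[(b)] a family with $60$ faces, $180$ edges and $112$ vertices;
\item[(c)] a family with $60$ faces, $180$ edges and $96$ vertices.
\end{itemize}
\end{theorem}

The precise statements are Theorem~\ref{thm:120} for (a) and Theorem~\ref{thm:60} for (b) and (c). An explicit hexagon for (a) is given in Example~\ref{ex:explicit}. Theorem~\ref{thm:tri} shows that the construction behind (b) and (c) works for no further acute triangle. Two general restrictions complete the picture.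

\begin{theorem}\label{thm:euler}
Every polyhedron whose faces are convex hexagons, isohedral or not, satisfies $V-E+F<0$ and has a vertex of valence at least $4$ at which the sum of the face angles exceeds $2\pi$.
\end{theorem}

\begin{theorem}\label{thm:groups}
The symmetry group of an isohedron with convex hexagonal faces is one of $T,T_d,T_h,O,O_h,I,I_h$. Hence such an isohedron has at most $120$ faces, and by Theorem~\ref{thm:120} this bound is sharp.
\end{theorem}

Here $T,O,I$ are the rotation groups of the regular tetrahedron, octahedron and icosahedron. The other four groups are the finite subgroups of $O(3)$ that are not contained in $SO(3)$ and whose rotations form $T$, $O$ or $I$. We do not claim a complete classification.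

\section{The small triambic icosahedron by hand}\label{sec:hand}

Let $\varphi=\frac{1+\sqrt5}2$, so $\varphi^2=\varphi+1$ and $\varphi+\varphi^{-1}=\sqrt5$. The cyclic shifts of $(0,\pm1,\pm\varphi)$ are the vertices of a regular icosahedron with edge length $2$. One of its faces has the vertices
\begin{equation}\label{eq:ABC}
A=(0,1,\varphi),\qquad B=(\varphi,0,1),\qquad C=(1,\varphi,0),
\end{equation}
which the cyclic shift $(x,y,z)\mapsto(z,x,y)$ permutes as $A\mapsto B\mapsto C\mapsto A$. Its plane is $x+y+z=\varphi^2$, and its center lies on the ray of $D_0=(1,1,1)$. The plane through $0$, $A$, $B$ has unit normal $n_3=\frac12(\varphi^{-1},\varphi,-1)$, and $\langle D_0,n_3\rangle=\frac12(\sqrt5-1)=\varphi^{-1}$. So the reflection in this plane takes $D_0$ to $D_0-2\varphi^{-1}n_3$, which is the vector $D_3$ below. Cyclic shifts give the reflections $D_1,D_2$ of $D_0$ in the planes through $0$ and $BC$, and through $0$ and $CA$: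
\begin{equation}\label{eq:D}
D_1=(\varphi,\varphi^{-1},0),\qquad D_2=(0,\varphi,\varphi^{-1}),\qquad D_3=(\varphi^{-1},0,\varphi).
\end{equation}
The apex of the pyramid over the neighboring face across $AB$ lies on the ray of $D_3$. For the lateral triangle of this pyramid with base $AB$ to lie in the plane of $ABC$, the apex must be in that plane. The coordinates of $D_3$ add up to $\sqrt5$, so the apex is $S_3=\frac{\varphi^2}{\sqrt5}D_3$, and its position is forced. Likewise $S_i=\frac{\varphi^2}{\sqrt5}D_i$ for $i=1,2$. The face is the hexagon $AS_3BS_1CS_2$, the triangle $ABC$ with three flaps (Figure~\ref{fig:hex}).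

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\coordinate (A) at (210:1.155);
\coordinate (B) at (330:1.155);
\coordinate (C) at (90:1.155);
\coordinate (S3) at (270:1.352);
\coordinate (S1) at (30:1.352);
\coordinate (S2) at (150:1.352);
\draw[thick] (A)--(S3)--(B)--(S1)--(C)--(S2)--cycle;
\draw[dashed] (A)--(B)--(C)--cycle;
\node[below left] at (A) {$A$};
\node[below right] at (B) {$B$};
\node[above] at (C) {$C$};
\node[below] at (S3) {$S_3$};
\node[above right] at (S1) {$S_1$};
\node[above left] at (S2) {$S_2$};
\end{tikzpicture}
\caption{A face of the small triambic icosahedron: a face $ABC$ of the icosahedron (dashed) and three flaps. The flap tip $S_i$ is the apex of the pyramid over the neighboring face across the side opposite the $i$-th of the vertices $A,B,C$.}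
\label{fig:hex}
\end{figure}

The hexagon is convex. Indeed $|S_3|^2=\frac35\varphi^4$, and the center of the triangle is at distance $\varphi^2/\sqrt3$ from $0$, so $S_3$ is at distance $\bigl(\frac35\varphi^4-\frac13\varphi^4\bigr)^{1/2}=2\varphi^2/\sqrt{15}$ from that center. The midpoint of $AB$ lies in the same direction at distance $1/\sqrt3$. As $2\varphi^2=3+\sqrt5$, the flap has height $3/\sqrt{15}=\sqrt{3/5}$ over its base $AB$ of length $2$. Its base angles are $\arctan\sqrt{3/5}<60^\circ$, so the angle of the hexagon at $A$ is less than $60^\circ+2\cdot60^\circ=180^\circ$, and likewise at $B$ and $C$.

How are neighboring faces found? There are two answers, and they become the two constructions of this paper.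

\begin{itemize}
\item \emph{By reflections.} Each edge lies in a mirror of the icosahedron. For example, $[A,S_3]$ lies in the mirror through $A$ and $D_3$, the image of the median plane through $A$ and $D_0$ under the reflection in the plane $0AB$. Reflecting the hexagon in this mirror keeps the edge in place.
\item \emph{By rotations.} Reflect first in the plane $0AB$ and then in the plane $0CA$. The product is a rotation through $144^\circ$ about $A$. The first reflection takes $S_3$ to a point on the ray of $D_0$, and the second takes this point to $S_2$. So the rotation takes the edge $[A,S_3]$ to $[A,S_2]$, and the rotated hexagon shares the latter edge with the original one.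
\end{itemize}

Now tilt the plane of the hexagon slightly, in any direction. In the first construction we keep the six rays through $A,S_3,B,S_1,C,S_2$ and let the six vertices slide along them. The edges stay in their mirrors, and nothing else is needed: the hexagon loses its symmetry, so instead of $20$ we get $120$ faces. In the second construction we only keep the rays of $A$, $B$, $C$, and ask for three flap tips in the tilted plane that are matched by the three rotations. It turns out that these conditions are three linear equations for one point of space.

\section{Icosahedral preliminaries}\label{sec:prelim}

For $u\ne0$ let $H_u=\{p\in\mathbb R^3:\langle p,u\rangle=1\}$. Then $gH_u=H_{gu}$ for $g\in O(3)$, and $H_u$ determines $u$. For a vector $X$ with $\langle X,u\rangle>0$, the ray of $X$ meets $H_u$ in the point $X^*=X/\langle X,u\rangle$, which does not depend on the length of $X$.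

From now on we fix the icosahedron of Section~\ref{sec:hand}, which is centered at $0$. Let $I$ be its rotation group and $I_h=I\cup(-I)$ its full symmetry group. We recall some facts about them. The group $I$ is isomorphic to the simple group $A_5$ of order $60$. It has no subgroup of order $15$ (such a group is cyclic, and $A_5$ has no element of order $15$) and none of order $30$ (it would be normal). So \emph{a subgroup of $I$ whose order is divisible by $15$ is $I$}. The axes of $I$ pass through the $12$ vertices (fivefold), the $20$ face centers (threefold) and the $30$ edge midpoints (twofold) of the icosahedron. The stabilizer of the ray of a vertex or face center is cyclic of order $5$ or $3$ in $I$, and dihedral of order $10$ or $6$ in $I_h$. The group $I_h$ is a finite reflection group with $15$ mirrors, the planes through $0$ perpendicular to the twofold axes. These cut the unit sphere into $120$ triangles with angles $36^\circ,60^\circ,90^\circ$ at corners on a fivefold, threefold and twofold axis, and the corners are the only points of the sphere on an axis. The open cones over these triangles are the \emph{open chambers}, and $I_h$ permutes them simply transitively. So a point on no mirror has trivial stabilizer in $I_h$,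 and two points of one open chamber that lie in one $I_h$-orbit are equal.

Finally, the finite subgroups of $SO(3)$ are cyclic, dihedral, or conjugate to $T$, $O$ or $I$. In particular no finite rotation group properly contains $I$.

\begin{lemma}\label{lem:sim}
Let $G$ be $I$ or $I_h$, let $u$ lie on no mirror, and let $F\subset H_u$ be a polygon such that $\{gF:g\in G\}$ is a polyhedron $P$. Then the symmetry group of $P$ is $G$. If $P'$ arises in the same way, with the same $G$, from a polygon in $H_v$, if $u,v$ lie in one open chamber, and if $P,P'$ are similar, then $u$ and $v$ are proportional.
\end{lemma}

\begin{proof}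
Let $\Sigma\supseteq G$ be the symmetry group. It permutes the finitely many vertices, which affinely span space because no two faces are coplanar, so it is finite. It fixes the centroid of the vertices, which is fixed by $I$ and so is $0$. By maximality of $I$, $\Sigma\cap SO(3)=I$, so $\Sigma$ normalizes $I$. An element of $O(3)$ normalizing $I$ permutes the fivefold axes, hence the vertices of the icosahedron, and so lies in $I_h$. Thus $\Sigma\subseteq I_h$. If $G=I$ and $\Sigma=I_h$, then $-1\in\Sigma$ takes $H_u$ to a face plane, so $-u=gu$ with $g\in I$. Then $-g\in I_h$ is not the identity and fixes $u$, a contradiction. So $\Sigma=G$.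

A similarity from $P$ to $P'$ takes the centroid $0$ to $0$, so it has the form $\rho h$ with $\rho>0$, $h\in O(3)$. It conjugates $G$ to $G$, hence $h$ normalizes $I=G\cap SO(3)$ and $h\in I_h$. It takes $H_u$ to $H_{hu/\rho}$, so $hu/\rho=gv$ with $g\in G$. Thus $u/\rho$ and $v$ lie in one $I_h$-orbit and in one open chamber, so $v=u/\rho$.
\end{proof}

\section{Convexity of a triangle with three flaps}\label{sec:convex}

Both constructions use a triangle whose sides lie in mirrors, with a flap on each side. We treat the convexity of the resulting hexagons once, for all acute spherical triangles.

Convexity of a planar section of six rays is a property of the rays. For points $p,q,r$ of a plane not through $0$, $\det(p,q,r)$ is a nonzero constant times the signed area of the triangle $pqr$. Hence six points $p_1,\dots,p_6$ of this plane are, in this order, the corners of a strictly convex hexagon as soon as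
\begin{equation}\label{eq:crit}
\det(p_i,p_{i+1},p_j)>0\quad\text{for all $i$ and all } j\ne i,i+1\quad(\text{indices mod }6).
\end{equation}
Indeed \eqref{eq:crit} implies that the six points are distinct and that each line $p_ip_{i+1}$ has the other four points strictly on one side. So each segment $[p_i,p_{i+1}]$ is an edge of the convex hull. All six points are therefore corners of the hull, and the closed walk $p_1\cdots p_6$ runs once around its boundary. The signs in \eqref{eq:crit} do not change if the $p_i$ are replaced by positive multiples.

Let $A,B,C$ be unit vectors with $\det(A,B,C)>0$ spanning a spherical triangle with angles $\alpha,\beta,\gamma$ at $A,B,C$, all less than $\pi/2$. By the spherical law of cosines, $\langle B,C\rangle=\frac{\cos\alpha+\cos\beta\cos\gamma}{\sin\beta\sin\gamma}>0$, and similarly for the other two sides. Let $r_1,r_2,r_3$ be the reflections in the planes $0BC$, $0CA$, $0AB$, and let $n_1,n_2,n_3$ be the unit normals of these planes with $\langle n_1,A\rangle,\langle n_2,B\rangle,\langle n_3,C\rangle>0$. Two of the planes form a wedge containing the triangle, of angle equal to the triangle's angle, and the normals point into it, so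
\[
\langle n_2,n_3\rangle=-\cos\alpha,\qquad \langle n_3,n_1\rangle=-\cos\beta,\qquad \langle n_1,n_2\rangle=-\cos\gamma .
\]
Let $m_1,m_2,m_3$ be the basis dual to $n_1,n_2,n_3$. Since $m_1$ is orthogonal to $n_2,n_3$ and $\langle m_1,n_1\rangle=1$, it is a positive multiple of $A$. Likewise $m_2,m_3$ are positive multiples of $B,C$. We use the coordinates $x_i=\langle x,n_i\rangle$, so that $x=\sum x_im_i$. The basis $m_i$ is positively oriented, the rays of $A,B,C$ are the coordinate half-axes, and the \emph{open cone} of the triangle is given by $x_1,x_2,x_3>0$.

\begin{lemma}\label{lem:convex}
Let $W$ lie in the open cone and let $v$ have positive inner products with $A,B,C$ and with $S_i=r_iW$ $(i=1,2,3)$. Then the points $A^*,S_3^*,B^*,S_1^*,C^*,S_2^*$ in which the six rays meet $H_v$ are, in this order, the corners of a strictly convex hexagon.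
\end{lemma}

\begin{proof}
By the remark after \eqref{eq:crit} it suffices to check \eqref{eq:crit} for the six vectors $A,S_3,B,S_1,C,S_2$ themselves. Let $W=(w_1,w_2,w_3)$ with $w_i>0$ and put $\kappa_1=2\cos\alpha$, $\kappa_2=2\cos\beta$, $\kappa_3=2\cos\gamma$, all positive. Since $r_iW=W-2w_in_i$, its $j$-th coordinate is $w_j-2w_i\langle n_i,n_j\rangle$, so
\begin{align*}
S_1&=(-w_1,\ w_2+\kappa_3w_1,\ w_3+\kappa_2w_1),\\
S_2&=(w_1+\kappa_3w_2,\ -w_2,\ w_3+\kappa_1w_2),\\
S_3&=(w_1+\kappa_2w_3,\ w_2+\kappa_1w_3,\ -w_3).
\end{align*}
Up to positive factors, for $X=(x_1,x_2,x_3)$,
\[
\det(A,S_3,X)=(w_2+\kappa_1w_3)x_3+w_3x_2,\qquad \det(S_3,B,X)=(w_1+\kappa_2w_3)x_3+w_3x_1 .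
\]
Again up to positive factors, the first expression is
\begin{align*}
X=B:&\quad w_3,\qquad\qquad X=C:\quad w_2+\kappa_1w_3,\\
X=S_1:&\quad (w_2+\kappa_1w_3)(w_3+\kappa_2w_1)+w_3(w_2+\kappa_3w_1),\\
X=S_2:&\quad (w_2+\kappa_1w_3)(w_3+\kappa_1w_2)-w_2w_3=\kappa_1(w_2^2+w_3^2+\kappa_1w_2w_3),
\end{align*}
and the second expression is
\begin{align*}
X=A:&\quad w_3,\qquad\qquad X=C:\quad w_1+\kappa_2w_3,\\
X=S_1:&\quad (w_1+\kappa_2w_3)(w_3+\kappa_2w_1)-w_1w_3=\kappa_2(w_1^2+w_3^2+\kappa_2w_1w_3),\\
X=S_2:&\quad (w_1+\kappa_2w_3)(w_3+\kappa_1w_2)+w_3(w_1+\kappa_3w_2).
\end{align*}
All of these are positive. The cyclic relabeling $A\to B\to C\to A$, $1\to2\to3\to1$ preserves the hypotheses and the cyclic order of the six rays, and it takes the edges $AS_3$, $S_3B$ to $BS_1$, $S_1C$ and then to $CS_2$, $S_2A$. So \eqref{eq:crit} holds for all six edges.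
\end{proof}

Acuteness is needed. If $\alpha\ge\pi/2$, then $\kappa_1\le0$ while still $w_2^2+w_3^2+\kappa_1w_2w_3>0$ (as $|\kappa_1|<2$), so $\det(A,S_3,S_2)\le0<\det(A,S_3,B)$ and the hexagon is not strictly convex.

\section{Reflections: isohedra with 120 faces}\label{sec:120}

Let $A,B,C$ be the vertices \eqref{eq:ABC} of a face of the icosahedron, $D_0$ the vector $(1,1,1)$ on the ray through the center of this face, and $D_i=r_iD_0$ the vectors \eqref{eq:D}. These vectors are not unit vectors, but in Lemma~\ref{lem:convex} only the rays matter. Moreover $|A|=|B|=|C|$ and $\det(A,B,C)=1+\varphi^3>0$. The angles of the spherical triangle are $72^\circ$, because five triangles meet at a vertex.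

\begin{theorem}\label{thm:120}
Let $u$ lie on no mirror of $I_h$ and satisfy $\langle u,X\rangle>0$ for $X=A,B,C,D_1,D_2,D_3$. Let $F\subset H_u$ be the hexagon $A^*D_3^*B^*D_1^*C^*D_2^*$. Then $\{gF:g\in I_h\}$ is an isohedron with $120$ convex hexagonal faces, $360$ edges and $96$ vertices. For $u,v$ in one open chamber, the isohedra belonging to $u$ and $v$ are similar only if $u$ and $v$ are proportional.
\end{theorem}

\begin{proof}
\emph{Faces.} The vector $D_0$ has three equal coordinates $\langle D_0,n_i\rangle>0$, so it lies in the open cone. Lemma~\ref{lem:convex} with $W=D_0$, $v=u$ shows that $F$ is a strictly convex hexagon. As $u$ lies on no mirror, the $120$ points $gu$ are distinct, so the $120$ faces lie in distinct planes.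

\emph{Orbits of vertices.} If $|A^*|=|B^*|$, then $\langle A,u\rangle=\langle B,u\rangle$ (as $|A|=|B|$), and $u$ lies in the perpendicular bisector plane of $A,B$. This plane contains $C$ and $D_0$ and is a mirror, a contradiction. By symmetry, $|A^*|,|B^*|,|C^*|$ are distinct. The reflection $r$ in the plane $0CD_0$ exchanges $A$ and $B$, so it conjugates $r_1$ to $r_2$, and $rD_1=rr_1D_0=r_2rD_0=D_2$. Hence the perpendicular bisector plane of $D_1,D_2$ is a mirror too, and as before $|D_1^*|,|D_2^*|,|D_3^*|$ are distinct. Since $A^*,B^*,C^*$ lie on fivefold and the $D_i^*$ on threefold axes, the six vertices of $F$ lie in six different $I_h$-orbits, three of size $12$ and three of size $20$. In all there are $96$ vertices.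

\emph{Edges.} Each edge $e$ of $F$ lies in a mirror. For example, $[A^*,D_3^*]$ lies in the image under $r_3$ of the mirror $0AD_0$, since $r_3$ fixes $A$ and takes $D_0$ to $D_3$. Let $r$ be the reflection in the mirror of $e$, so $re=e$. Suppose that $ge$ is an edge of $hF$. Then $h^{-1}ge$ is an edge of $F$ whose endpoints lie in the same orbits as those of $e$, so it is $e$, and $h^{-1}g$ fixes both endpoints of $e$. These are linearly independent, so $h^{-1}g\in\{1,r\}$. Hence $ge$ lies in exactly two faces, $gF$ and $grF$, and there are $6\cdot60=360$ edges.

\emph{Vertices.} The faces at $A^*$ are the $hF$ with $h$ in the stabilizer of the ray of $A$, a dihedral group of order $10$. Let $e,e'$ be the two edges of $F$ at $A^*$, and $r,r'$ their reflections. Seen from $A$, the directions toward $D_3,B,C,D_2$ follow one another with angles $36^\circ,72^\circ,36^\circ$, so the two mirrors make the angle $144^\circ$. Thus $rr'$ is a rotation through $288^\circ$, of order $5$, and $r,r'$ generate the stabilizer. Each face $hF$ at $A^*$ shares its two edges there with $hrF$ and $hr'F$, so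
\[
F,\ rF,\ rr'F,\ rr'rF,\ \dots
\]
is a single circuit of all $10$ faces. At $B^*$ and $C^*$ the argument is the same with the letters permuted. At $D_1^*$ the two mirrors pass through $B$ and $C$, and $\angle BD_1C=\angle BD_0C=120^\circ$ by the reflection $r_1$. So the product of the two reflections is a rotation through $240^\circ$, of order $3$, the two reflections generate the stabilizer of the ray of $D_1$, dihedral of order $6$, and there is a single circuit of $6$ faces. The same holds at $D_2^*,D_3^*$. Every other vertex is an image of one of these six.

\emph{Connectedness.} The face $gF$ is adjacent to $grF$ for the six edge reflections $r$. These generate a group containing rotations of orders $5$ and $3$, hence containing $I$ (Section~\ref{sec:prelim}), and also containing reflections, so it is $I_h$. Therefore the family is strongly connected. It is an isohedron, and the last statement is Lemma~\ref{lem:sim} with $G=I_h$.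
\end{proof}

\begin{example}\label{ex:explicit}
In the coordinates \eqref{eq:ABC}, \eqref{eq:D} all six vectors have nonnegative coordinates, so every $u$ with positive coordinates satisfies the positivity condition. The twofold axes pass through the midpoints of the edges of the icosahedron, such as $(0,0,\varphi)$ and $\frac12(A+B)=\frac\varphi2(1,\varphi^{-1},\varphi)$. So the normals of the $15$ mirrors are, up to scale, the coordinate vectors and the cyclic shifts of $(\pm1,\pm\varphi^{-1},\pm\varphi)$. For rational $u$, the number $\pm u_1\pm\varphi^{-1}u_2\pm\varphi u_3$ has the form $x+y\varphi$ with rational $x,y$, where $|x|=\bigl||u_1|\pm|u_2|\bigr|$ and $|y|=\bigl||u_2|\pm|u_3|\bigr|$. It vanishes only if $|u_1|=|u_2|=|u_3|$, and the same holds for the cyclic shifts. Hence \emph{every $u$ with positive rational coordinates, not all equal, gives an isohedron with $120$ convex hexagonal faces.} For $u=(1,1,2)$ the face has the vertices, in order,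
\[
\frac{(0,1,\varphi)}{\varphi^{3}},\quad
\frac{(\varphi^{-1},0,\varphi)}{3\varphi-1},\quad
\frac{(\varphi,0,1)}{\varphi\sqrt5},\quad
\frac{(\varphi,\varphi^{-1},0)}{\sqrt5},\quad
\frac{(1,\varphi,0)}{\varphi^{2}},\quad
\frac{(0,\varphi,\varphi^{-1})}{3\varphi-2},
\]
the denominators being the inner products with $u$.
\end{example}

\section{Rotations: isohedra with 60 faces}\label{sec:60}

\subsection*{The closing condition}
We return to a general acute triangle $A,B,C$ as in Section~\ref{sec:convex}, and put
\[
a=r_2r_3,\qquad b=r_3r_1,\qquad c=r_1r_2,\qquad\text{so that}\qquad abc=1 .
\]
These are rotations about $A,B,C$ through $2\alpha,2\beta,2\gamma$ (up to sense). We look for a hexagon $A^*S_3B^*S_1C^*S_2$ in a plane $H_u$ in which $a$ takes the edge $[A^*,S_3]$ to $[A^*,S_2]$, and similarly $b$ and $c$ match the edges at $B^*$ and $C^*$: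
\[
S_2=aS_3,\qquad S_3=bS_1,\qquad S_1=cS_2 .
\]
Because $abc=1$, these three conditions are compatible: one of the points determines the other two. They say precisely that $r_1S_1=r_2S_2=r_3S_3$. Calling this common point $W$, we have $S_i=r_iW$, and it remains to put the three tips into the plane, $\langle r_iW,u\rangle=1$ for $i=1,2,3$. These are three linear equations for the point $W$; geometrically, $W$ is a common point of the mirror images $r_iH_u$ of the plane of the face. What has to be checked is that $W$ lies on the correct side of the three mirrors, so that Lemma~\ref{lem:convex} applies.

\begin{lemma}\label{lem:flap}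
For each $u$ in the open cone there is a point $W$ in the open cone with $\langle r_iW,u\rangle=1$ for $i=1,2,3$. Explicitly, $\langle W,n_i\rangle=\lambda/\langle u,n_i\rangle$ with some $\lambda>0$ independent of $i$.
\end{lemma}

\begin{proof}
The equations read $\langle W,u\rangle-2\langle W,n_i\rangle\langle u,n_i\rangle=1$, so $\langle W,n_i\rangle\langle u,n_i\rangle$ must not depend on $i$. Accordingly let $d_i=\langle u,n_i\rangle>0$, so $u=\sum d_im_i$, and put $t=\sum d_i^{-1}m_i$. Then
\[
\langle t,u\rangle=\sum_i|m_i|^2+\sum_{i\ne j}\frac{d_i}{d_j}\langle m_i,m_j\rangle>3 ,
\]
because $|m_i|\ge\langle m_i,n_i\rangle=1$ and the $m_i$, being positive multiples of $A,B,C$, have positive inner products. Let $\lambda=1/(\langle t,u\rangle-2)>0$ and $W=\lambda t$. Then $W$ is in the open cone, and $\langle r_iW,u\rangle=\lambda\langle t,u\rangle-2\lambda=1$.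
\end{proof}

\subsection*{The two families}
For the images of the hexagon under repeated application of the rotations $a,b,c$ to form a finite family, these rotations must generate a finite group. We use two triangles. The dodecahedron in the first is the one whose vertices lie on the rays through the face centers of our icosahedron.
\begin{itemize}
\item \textbf{Type I}: $A$ is the direction of the center of a face of the regular dodecahedron, and $B,C$ are the directions of two adjacent vertices of that face. The angles are $72^\circ,60^\circ,60^\circ$.
\item \textbf{Type II}: $A,B,C$ are the directions of the vertices of a face of the regular icosahedron. The angles are $72^\circ,72^\circ,72^\circ$.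
\end{itemize}
(In type I, three faces of the spherical dodecahedron meet at a vertex with angles of $120^\circ$, which are halved by the arcs to the face centers.) In both cases $A,B,C$ are unit vectors labeled so that $\det(A,B,C)>0$. The planes of the sides are mirrors of $I_h$, so $r_i\in I_h$ and $a,b,c\in I$. Rotations through $144^\circ$ have order $5$ and those through $120^\circ$ have order $3$. So \emph{$a,b,c$ generate the full stabilizers in $I$ of the rays of $A,B,C$}. The type I triangle is cut by the bisector plane of $B,C$ into two chamber triangles, and the type II triangle is cut by its medians into six.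

\begin{theorem}\label{thm:60}
Let $u$ lie in the open cone of a triangle of type I or II, and on no mirror of $I_h$. Let $W$ be as in Lemma~\ref{lem:flap}, $S_i=r_iW$, and let $F\subset H_u$ be the hexagon $A^*S_3B^*S_1C^*S_2$, where $A^*,B^*,C^*$ are the points in which the rays of $A,B,C$ meet $H_u$. Then $P_u=\{gF:g\in I\}$ is an isohedron with $60$ convex hexagonal faces and $180$ edges, and with $112$ vertices for type I, $96$ vertices for type II. Its symmetry group is exactly $I$. For $u,v$ in one open chamber inside the cone, $P_u$ and $P_v$ are similar only if $u$ and $v$ are proportional.
\end{theorem}

\begin{proof}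
\emph{Faces.} As $u$ is a positive combination of $A,B,C$, which have positive inner products, $\langle A,u\rangle,\langle B,u\rangle,\langle C,u\rangle>0$. Moreover $\langle S_i,u\rangle=1$. So $F$ is a strictly convex hexagon by Lemma~\ref{lem:convex} with $v=u$. The faces $gF\subset H_{gu}$ lie in $60$ distinct planes, since the points $gu$ are distinct.

\emph{The orbit of the tips.} We have $aS_3=r_2r_3r_3W=S_2$, and likewise $bS_1=S_3$, $cS_2=S_1$. So the three tips lie in one $I$-orbit. We claim that $W$ lies on no rotation axis. Axes meet the sphere only in corners of the chamber triangles. For type I all corners of the two chamber triangles are on the boundary of the triangle, so no axis meets its interior. For type II the only such corner in the open triangle is its center, the direction in which all $\langle\cdot,n_i\rangle$ are equal. By Lemma~\ref{lem:flap}, $W$ has this direction only if all $\langle u,n_i\rangle$ are equal, that is, only if $u$ has this direction. But the center lies on mirrors and $u$ does not. This proves the claim. As $r_i\in I_h$ permutes the axes, no $S_i$ lies on an axis, and $I$ acts freely on their common orbit, which has $60$ points and contains no point of an axis.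

\emph{The other orbits.} For type I, $A^*$ is on a fivefold axis and $B^*,C^*$ are on threefold axes, and $|B^*|\ne|C^*|$: otherwise $\langle B,u\rangle=\langle C,u\rangle$, and $u$ would lie in the perpendicular bisector plane of $B,C$, which is a mirror. For type II, $|A^*|,|B^*|,|C^*|$ are distinct for the same reason. So the orbits of $A^*,B^*,C^*,S_1$ are disjoint, of sizes $12,20,20,60$ for type I and $12,12,12,60$ for type II. This gives the numbers of vertices. The only vertex of $F$ in $IA^*$ is $A^*$, and likewise for $B^*$ and $C^*$.

\emph{Edges.} By construction
\begin{equation}\label{eq:edges}
[A^*,S_2]=a[A^*,S_3],\qquad [B^*,S_3]=b[B^*,S_1],\qquad [C^*,S_1]=c[C^*,S_2].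
\end{equation}
So every edge lies in the orbit of $[A^*,S_2]$, $[B^*,S_3]$ or $[C^*,S_1]$. These orbits are disjoint, as one sees from the endpoints on axes, and each has $60$ members, because the other endpoint is in a free orbit. A face $hF$ contains $g[A^*,S_2]$ if and only if $h^{-1}g[A^*,S_2]$ is one of the two edges of $F$ in this orbit, $[A^*,S_2]$ and $[A^*,S_3]=a^{-1}[A^*,S_2]$, i.e.\ if and only if $h=g$ or $h=ga$. So this edge lies in exactly two faces, $gF$ and $gaF$. In the same way $g[B^*,S_3]$ lies exactly in $gF,gbF$, and $g[C^*,S_1]$ exactly in $gF,gcF$.

\emph{Vertices.} The faces with vertex $A^*$ are the $hF$ with $hA^*=A^*$, that is $F,aF,\dots,a^4F$. Here $a^iF$ and $a^{i+1}F$ share $a^i[A^*,S_2]$, so they form a single circuit of $5$ faces. In the same way the faces at $B^*$ (or $C^*$) are the $b^iF$ (or $c^iF$), in a single circuit of length $3$ for type I and $5$ for type II.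

The faces with vertex $S_2$ are the $hF$ with $h^{-1}S_2\in\{S_1,S_2,S_3\}$. Since $S_2=aS_3=c^{-1}S_1$ and the orbit is free, these are $F,aF,c^{-1}F$. By the paragraph on edges, $F$ and $aF$ share $[A^*,S_2]$, and $c^{-1}F$ and $F$ share $c^{-1}[C^*,S_1]=[C^*,S_2]$. Since $c^{-1}=ab$, the faces $aF$ and $c^{-1}F=abF$ share $a[B^*,S_3]$, which contains $aS_3=S_2$. This is where $abc=1$ closes the circuit: the three faces form a single circuit. All other vertices are $I$-images of $A^*,B^*,C^*,S_2$.

\emph{Connectedness.} The face $gF$ is adjacent to $gaF,gbF,gcF$, so it suffices that $a,b,c$ generate $I$. For type I the order of the group they generate is divisible by $15$. For type II the group has at least two, hence at least six Sylow $5$-subgroups. As $I$ has only six fivefold axes, their number is exactly six. It divides the order of the group, which is thus divisible by $30$. In both cases the group is $I$ (Section~\ref{sec:prelim}).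

So $P_u$ is an isohedron. The remaining statements are Lemma~\ref{lem:sim} with $G=I$.
\end{proof}

Theorems~\ref{thm:120} and~\ref{thm:60} prove Theorem~\ref{thm:main}. In each case $u$ may be chosen in a nonempty open subset of one chamber (for (a), for instance, near the ray of $D_0$, since $D_0$ has positive inner products with $A,B,C,D_1,D_2,D_3$), and one representative of each ray gives a two-parameter family of pairwise non-similar isohedra. The small triambic icosahedron has only $20$ faces.

\begin{remark}
For type II with $u$ at the center of the triangle, $W$ is on the ray of $D_0$, and $F$ is, up to scale and a symmetry of the icosahedron, the hexagon of Section~\ref{sec:hand}. Each face then arises three times. So the small triambic icosahedron is a degenerate member of the type II family.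
\end{remark}

\section{No other acute triangle}\label{sec:tri}

\begin{theorem}\label{thm:tri}
If a spherical triangle has all angles less than $\pi/2$ and the associated rotations $a=r_2r_3$, $b=r_3r_1$, $c=r_1r_2$ generate a finite group, then it is isometric to the triangle of type I or II.
\end{theorem}

\begin{proof}
The rotations $a,b,c$ are through the angles $2\alpha,2\beta,2\gamma\in(0,\pi)$, so they have order at least $3$, and their axes are three different lines. A cyclic or dihedral group has at most one axis of order at least $3$. So the group generated is tetrahedral, octahedral or icosahedral, where elements of order at least $3$ have order $3$; $3$ or $4$; $3$ or $5$, respectively. An element of order $n$ rotates through a multiple of $2\pi/n$, so the possible values of $\alpha,\beta,\gamma$ are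
\[
\tfrac\pi3;\qquad \tfrac\pi3,\tfrac\pi4;\qquad \tfrac\pi3,\tfrac\pi5,\tfrac{2\pi}5 .
\]
Since $\alpha+\beta+\gamma>\pi$, the first two cases are impossible. In the third, three of the numbers $36,60,72$ with sum greater than $180$ are $(72,72,72)$, $(72,72,60)$ or $(72,60,60)$, because $(72,72,36)$ and $(60,60,60)$ only give $180$ and the remaining triples less. For $(72,72,60)$ the side joining the two vertices with angle $72^\circ$ has cosine
\[
\frac{\frac12+\cos^272^\circ}{\sin^272^\circ}=\frac{\frac12+\frac{3-\sqrt5}8}{\frac{5+\sqrt5}8}=\frac{7-\sqrt5}{5+\sqrt5}=2-\frac3{\sqrt5}.
\]
But these vertices lie on different fivefold axes of an icosahedral group, and such axes make angles with cosine $\pm1/\sqrt5$, a contradiction. The angles are thus those of type I or type II, and a spherical triangle is determined by its angles up to isometry.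
\end{proof}

\section{The Euler characteristic}\label{sec:euler}

\begin{proof}[Proof of Theorem~\ref{thm:euler}]
Each edge is in two faces, so $E=3F$. At each vertex there are as many edges as faces, hence at least three, so $3V\le2E=6F$ and $V-E+F=V-2F\le0$. We must exclude equality.

At a trivalent vertex, each of the three faces is spanned by two of the three edges. The edge directions are linearly independent, since otherwise they would all lie in one plane and the three faces would be coplanar. So the three face angles are the sides of a nondegenerate spherical triangle, and their sum is less than $2\pi$.

If $V=2F$, then every vertex is trivalent, and the sum of all face angles is less than $2\pi\cdot2F=4\pi F$. But $F$ convex hexagons have total angle exactly $4\pi F$, a contradiction. So $V<2F$. Now the mean angle sum per vertex is $4\pi F/V>2\pi$, so some vertex has angle sum greater than $2\pi$. It is not trivalent.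
\end{proof}

\section{The symmetry groups}\label{sec:groups}

We prove Theorem~\ref{thm:groups}. The finite groups other than the seven listed all preserve a line, and they form infinite series. What saves us is that for such a group all face planes make the same angle with the invariant line. Projecting one face along this line, we shall see that each of its edge lines either passes through the center or belongs to one explicit one-parameter family of lines, the tangents of a parabola. The combinatorics of a convex hexagon then leaves no room.

\subsection*{Normalization}
Let $P$ be an isohedron with convex hexagonal faces and $\Gamma$ its symmetry group. It permutes the finitely many vertices, which affinely span space, so it is finite and fixes their centroid, which we take to be $0$. The face planes do not all pass through one point: otherwise each edge line, being the intersection of two distinct face planes, would pass through this point, and so would two consecutive edge lines of a face, so that every vertex would equal this point. As $\Gamma$ is transitive on the faces, no face plane contains $0$. So the face planes are planes $H_u$ with $u$ in one $\Gamma$-orbit, and different faces have different $u$.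

Suppose $\Gamma$ is none of the seven groups. Then $\Gamma^+=\Gamma\cap SO(3)$ is cyclic or dihedral, and $\Gamma$ preserves a line. If $\Gamma^+$ is cyclic of order at least $2$, take its axis; if it is dihedral of order at least $6$, take its main axis. If $\Gamma^+$ is trivial, $\Gamma$ is trivial or is generated by one involution, and the claim is clear. If $\Gamma^+$ is dihedral of order $4$, $\Gamma$ permutes its three axes, each of which is preserved by $\Gamma^+$. Since $\Gamma^+$ has index at most $2$ in $\Gamma$, at least one axis is preserved by $\Gamma$.

Let this line be the $z$-axis, and write points of space as $(x,Z)$ with $x=X+iY\in\mathbb C$. Every element of $\Gamma$ acts as an orthogonal map on $x$ and by $Z\mapsto\pm Z$. So all $u$ have the form $(\rho e,\pm h)$ with $|e|=1$ and fixed $\rho,h\ge0$. If $\rho=0$, there are at most two face planes, and they are parallel. If $h=0$, all edges are parallel to the $z$-axis. Both are impossible, and after scaling $\rho=1$. After a rotation about the $z$-axis and possibly a reflection in $Z=0$, there is a face $\mathcal F\subset H_u$ with $u=(1,h)$, $h>0$. The plane $H_u$ is $X+hZ=1$. We describe its points by $x$, and denote the projection of $\mathcal F$ to the $x$-plane,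 a strictly convex hexagon, by $\mathcal F$ again.

\subsection*{Radial and tangent edges}
Call an edge of $\mathcal F$ \emph{radial} if the face across it lies in a plane $H_{(e,h)}$. Subtracting the equations of the two planes, we see that its line in the $x$-plane is $\langle x,1-e\rangle=0$, which passes through $0$. Call an edge \emph{tangent} if the face across it lies in a plane $H_{(e^{i\psi},-h)}$. Adding the equations, we get the line $\langle x,1+e^{i\psi}\rangle=2$. Here $e^{i\psi}\ne-1$, as otherwise the planes would be parallel. With $m=\tan(\psi/2)$ we have
\begin{equation}\label{eq:psi}
1+e^{i\psi}=\frac2{1+m^2}(1+im),\qquad e^{i\psi}=\frac{1+im}{1-im},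
\end{equation}
so the line is
\[
\ell_m:\quad X+mY=1+m^2,\qquad\text{with the points}\quad (1-my)+i(m+y)=(1+im)(1+iy),\quad y\in\mathbb R .
\]
(The lines $\ell_m$ are the tangents of the parabola $Y^2=4(1-X)$; the line $\ell_m$ touches it at $(1+im)^2$.) In particular no $\ell_m$ passes through $0$. We call $y$ the coordinate on $\ell_m$. Since $(1+im)(1+iy)$ is symmetric in $m$ and $y$, \emph{for $m\ne m'$ the lines $\ell_m,\ell_{m'}$ meet in the point with coordinate $m'$ on $\ell_m$, and $m$ on $\ell_{m'}$}. The point with coordinate $0$ on $\ell_m$ lies on the line $X=1$, which is $\ell_0$.

Different edges of $\mathcal F$ lie on different lines, so a tangent edge is determined by its \emph{value} $m$. By the \emph{interval} of a tangent edge we mean the set of coordinates of its points. If a tangent edge with value $m$ has a tangent neighbor with value $p$, then their common vertex has coordinate $p$ on $\ell_m$, so $p$ is an endpoint of the interval. Strict convexity of $\mathcal F$ is used through three facts.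

\begin{itemize}
\item[(F1)] If a vertex of $\mathcal F$ lies on the line of an edge, it is an endpoint of this edge. (The line of an edge meets $\mathcal F$ only in this edge.)
\item[(F2)] At most two edge lines pass through $0$, and only one if $0$ is in the relative interior of an edge. (Edge lines are supporting lines. Through a point outside $\mathcal F$ there are two supporting lines, through an interior point none, through a point in the relative interior of an edge only one; and through a vertex there are two edge lines by (F1).) So there are at most two radial edges.
\item[(F3)] The line $X=1$ either contains an edge, and then meets no other edge in its relative interior, or it meets the boundary of $\mathcal F$ in at most two points.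
\end{itemize}

\subsection*{Three kinds of tangent edges}
An element of $\Gamma$ fixing $u=(1,h)$ acts trivially on $Z$ and fixes $1\in\mathbb C$, so the stabilizer of $u$ is trivial or generated by the reflection $Y\mapsto-Y$. Put $\Sigma=\Gamma$ in the first case and $\Sigma=\Gamma^+$ in the second. In the second case $\Gamma^+$ has index $2$ in $\Gamma$ and contains no nontrivial element fixing $u$. So in both cases $\Sigma$ is simply transitive on the faces.

Let the \emph{label} of an edge $\varepsilon$ of $\mathcal F$ be the $s\in\Sigma$ for which $s\mathcal F$ is the face across $\varepsilon$. Then $s^{-1}\varepsilon$ is an edge of $\mathcal F$ with label $s^{-1}$. Different edges have different labels, because two faces have only one line in common.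

Let $\varepsilon$ be a tangent edge on $\ell_m$ with label $s$. Then $su=(e^{i\psi},-h)$, so $s$ reverses $Z$ and acts on $\mathbb C$ as $x\mapsto e^{i\psi}\bar x$ or as $x\mapsto e^{i\psi}x$. By \eqref{eq:psi} there are the following possibilities.

\begin{itemize}
\item[(i)] \emph{Half-turn edges}: $s$ acts as $x\mapsto e^{i\psi}\bar x$. Then $s$ is a half-turn about a horizontal axis, $s^{-1}=s$, hence $s\varepsilon=\varepsilon$. By \eqref{eq:psi}, $s$ takes $(1+im)(1+iy)$ to $(1+im)(1-iy)$. So \emph{the interval is symmetric about $0$.}
\item[(ii)] \emph{Mirror edges}: $s$ acts as $x\mapsto e^{i\psi}x$ with $e^{i\psi}=1$. Then $s$ is the reflection in $Z=0$, $m=0$, and $\varepsilon$ lies on $X=1$.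
\item[(iii)] \emph{Twin edges}: $s$ acts as $x\mapsto e^{i\psi}x$ with $e^{i\psi}\ne\pm1$. Then $m\ne0$, and $s^{-1}u=(e^{-i\psi},-h)$ shows that $s^{-1}\varepsilon$ lies on $\ell_{-m}$. By \eqref{eq:psi}, $s$ takes $(1-im)(1+iy)$ to $(1+im)(1+iy)$. So \emph{twin edges come in pairs $E_m,E_{-m}$ with values $\pm m$ and the same interval.}
\end{itemize}

We derive two restrictions.

\smallskip
\noindent\textbf{(a)} \emph{At most two edges are half-turn or mirror edges. If there are two, both are half-turn edges with nonzero values.}

\smallskip
Indeed a half-turn edge with nonzero value meets $X=1$ in its relative interior, at its midpoint, while a half-turn edge with value $0$ and a mirror edge lie on $X=1$. If there is an edge on $X=1$, it is the only one on this line, and by (F3) no half-turn edge with nonzero value exists. Otherwise all edges in question are half-turn edges with nonzero values. Their midpoints are different boundary points on $X=1$, so by (F3) there are at most two of them.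

\smallskip
\noindent\textbf{(b)} \emph{Every twin edge has a radial neighbor.}

\smallskip
Suppose the neighbors of $E_m$ are tangent edges with values $p,q$. The numbers $m,p,q$ are distinct, and the interval of $E_m$, hence also that of $E_{-m}$, has the endpoints $p$ and $q$. If $p=-m$, then $E_{-m}$ is a neighbor of $E_m$, and their common vertex has coordinate $m$ on $\ell_{-m}$, so $m\in\{p,q\}$, a contradiction. In the same way $q\ne-m$. The endpoints of $E_{-m}$, having coordinates $p$ and $q$ on $\ell_{-m}$, lie on $\ell_p$ and $\ell_q$. By (F1) they are endpoints of the edges on $\ell_p$ and $\ell_q$. Thus each of these two edges is adjacent to both $E_m$ and $E_{-m}$, and we get a closed cycle of four different edges, which is impossible in a hexagon.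

\subsection*{Counting}
Let $\nu\le2$ be the number of radial edges. Of the $6-\nu$ tangent edges at least $4-\nu$ are twin edges, by (a). Their number is even, and each is adjacent to a radial edge, by (b). For $\nu=0$ this is absurd. For $\nu=1$ there are at least four twin edges, but only two edges are adjacent to the radial edge. So $\nu=2$, there are four tangent edges, and either two or four of them are twin edges. If two, the other two are half-turn edges with nonzero values, by (a). Let $U_1,U_2$ be the radial edges. We go through their possible cyclic positions.

\smallskip
\noindent\textbf{Case 1: $U_1,U_2$ are adjacent.} Only two tangent edges are adjacent to a radial edge, so these two are the twin edges, and the cyclic order is $U_1,E_m,J_1,J_2,E_{-m},U_2$ with half-turn edges $J_1,J_2$. Let $k_2$ be the value of $J_2$. The interval of $J_1$ has the endpoints $m$ and $k_2$ and is symmetric, so $k_2=-m$. But $\ell_{-m}$ carries the edge $E_{-m}\ne J_2$, a contradiction.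

\smallskip
\noindent\textbf{Case 2: the cyclic order is $U_1,L_1,U_2,L_2,L_3,L_4$.} By (b), $L_3$ is not a twin edge. So exactly two edges are twin edges, and $L_3$ is a half-turn edge. Its interval is symmetric and has the values of $L_2$ and $L_4$ as endpoints, so these are opposite. At least one of $L_2,L_4$ is a twin edge, and then the other, having the opposite value, is its partner. Let $L_2=E_m$, $L_4=E_{-m}$. The remaining edge $L_1$ is a half-turn edge with a value $k\ne0$.

The equal intervals of $L_2,L_4$ both have the value of $L_3$ as the endpoint at $L_3$. So they also share the other endpoint $y_0$, the coordinate of $L_2\cap U_2$ and of $L_4\cap U_1$. Let $y_1$ and $-y_1$ be the coordinates on $\ell_k$ of $L_1\cap U_2$ and $L_1\cap U_1$. Then $U_2$ has the endpoints $R,Q$, and $U_1$ has the endpoints $R',Q'$, where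
\begin{align*}
R&=(1+im)(1+iy_0),& Q&=(1+ik)(1+iy_1),\\
R'&=(1-im)(1+iy_0),& Q'&=(1+ik)(1-iy_1).
\end{align*}
The lines of $U_1,U_2$ pass through $0$, so $R/Q$ and $R'/Q'$ are real. Their product is
\[
\frac{1+m^2}{1+y_1^2}\left(\frac{1+iy_0}{1+ik}\right)^2,
\]
so $\frac{1+iy_0}{1+ik}$ is real or purely imaginary.

If it is real, comparing real parts gives $y_0=k$. So $R$, having coordinate $k$ on $\ell_m$, lies on $\ell_k$, the line of $L_1$. By (F1) it is an endpoint of $L_1$. But $R$ is the common vertex of $L_2$ and $U_2$ and belongs to no other edge, a contradiction.

If it is purely imaginary, then $1+ky_0=0$, so $1+iy_0=-\frac ik(1+ik)$ and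
\[
\frac RQ=-\frac ik\cdot\frac{1+im}{1+iy_1}.
\]
As this is real, $\frac{1+im}{1+iy_1}$ is purely imaginary, so $1+my_1=0$. Hence $1+iy_1=-\frac im(1+im)$ and $1-iy_1=\frac im(1-im)$, and we obtain
\[
\frac RQ=\frac mk,\qquad \frac{R'}{Q'}=-\frac ik\cdot\frac{1-im}{1-iy_1}=-\frac mk .
\]
One of these two numbers is negative, so $0$ is in the relative interior of $U_2$ or $U_1$, while the lines of both pass through $0$. This contradicts (F2).

\smallskip
\noindent\textbf{Case 3: the cyclic order is $U_1,L_1,L_2,U_2,L_3,L_4$.} Suppose first that the two members of some pair of twins are adjacent. Renaming, we may assume they are $L_1=E_m$ and $L_2=E_{-m}$. Their common vertex has coordinate $-m$ on $\ell_m$ and $m$ on $\ell_{-m}$. As the intervals are equal, both have the endpoints $-m$ and $m$, and so contain $0$ in their interior. Thus $L_1$ and $L_2$ meet the line $X=1$ in their relative interiors. Either $L_3,L_4$ are half-turn edges with nonzero values, or they are the other pair of twins, which is again adjacent. In both cases they, too, meet $X=1$ in their relative interiors. No edge lies on $X=1$, since the values of the four tangent edges are not $0$ and the lines of the radial edges pass through $0$. So four different boundary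 points on $X=1$ contradict (F3).

Otherwise there is a pair of twins $E_m,E_{-m}$ with one member in $\{L_1,L_2\}$ and the other in $\{L_3,L_4\}$. Let $p$ and $q$ be the values of the tangent neighbors of $E_m$ and of $E_{-m}$. The latter two edges are different from each other and from $E_m,E_{-m}$, so $p\ne q$ and $q\ne m$. The common interval has the endpoint $p$, where $E_m$ meets its tangent neighbor, and the endpoint $q$, where $E_{-m}$ meets its tangent neighbor. As $q\neq p$, the end of $E_m$ on a radial edge has coordinate $q$ on $\ell_m$. This vertex lies on $\ell_q$, so by (F1) it is an endpoint of the tangent edge on $\ell_q$. But it belongs only to $E_m$ and a radial edge, a contradiction.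

\smallskip
So $\Gamma$ is one of the seven groups, which have order at most $120$. Since $\Gamma$ is transitive on the faces, $P$ has at most $|\Gamma|\le120$ faces, and Theorem~\ref{thm:120} shows that $120$ occurs. This completes the proof of Theorem~\ref{thm:groups}. \qed

\begin{thebibliography}{1}
\bibitem{G} \emph{Can Every Face of a Polyhedron Have Many Sides?},\\
\texttt{http://faculty.washington.edu/moishe/branko/BG273\%20Large\%20faces.pdf}.
\end{thebibliography}

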